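\title{Strictly singular non-compact operators on $\mathfrak{L}^p$-spaces}

\begin{abstract}
Let $E$ be an infinite dimensional $\mathfrak{L}^p$-space, $1\le p<\infty$, $p\neq 2$. We show that the set of strictly singular non-compact operators on $E$ is spaceable as soon as it is nonempty. For $p=1$ this happens exactly when $E$ fails the Schur property, and for $p>1$ exactly when $E$ has a complemented copy of $\ell^2$, or equivalently when $E$ is not isomorphic to any $\ell^p(\Gamma)$. Consequently, for $1<p<\infty$ the condition $E\not\simeq\ell^p(E)$ implies spaceability. For $p=1$ it does not: over both scalar fields we construct an infinite dimensional $\mathfrak{L}^1$-space $E\subseteq\ell^1$ with $E\not\simeq\ell^1(E)$ on which every strictly singular operator is compact.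
\end{abstract}

\section{The question and the results}\label{sec:intro}

Banach spaces are over $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, operators are bounded and linear, and $X\simeq Y$ means that $X$ and $Y$ are isomorphic. An operator $T:X\to Y$ is \emph{strictly singular} if there is no infinite dimensional closed subspace $Z\subseteq X$ such that $T|_Z$ is an isomorphism onto its image. We write $\mathcal{B}(X)$ for the Banach algebra of all operators on $X$, and $\mathcal{K}(X)$ and $\mathcal{SS}(X)$ for the closed ideals of compact and of strictly singular operators. A compact operator that is an isomorphism on $Z$ makes the unit ball of $Z$ compact, so $\mathcal{K}(X)\subseteq\mathcal{SS}(X)$.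

The two ideals may or may not coincide. On $X=\ell^1$ they do (Proposition~\ref{prop:schur}). On $X=\ell^s\oplus\ell^u$ with $1\le s<u<\infty$ they do not: the operator $(x,y)\mapsto(0,x)$ is not compact, since it sends the unit vectors of $\ell^s$ to those of $\ell^u$, and it is strictly singular, since no infinite dimensional Banach space embeds in both $\ell^s$ and $\ell^u$ (see Section~\ref{sec:p}).

The set $\mathcal{SS}(X)\setminus\mathcal{K}(X)$ is not closed under addition when it is nonempty, so its size is measured by the linear spaces that it contains. A subset $\mathcal{A}$ of a Banach space $Y$ is \emph{spaceable} if $\mathcal{A}\cup\{0\}$ contains an infinite dimensional closed subspace of $Y$. Thus $\mathcal{SS}(X)\setminus\mathcal{K}(X)$ is spaceable in $\mathcal{B}(X)$ if there is an infinite dimensional closed space of operators on $X$ all of whose nonzero elements are strictly singular and non-compact.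

Let $\ell^p(X)$ and $c_0(X)$ denote the $\ell^p$-sum and the $c_0$-sum of countably many copies of $X$. By a result of Hern\'andez et al., if $X\simeq\ell^p(X)$ for some $p\in[1,\infty)$, or $X\simeq c_0(X)$, then $\mathcal{SS}(X)\setminus\mathcal{K}(X)$ is spaceable if and only if it is nonempty. The hypothesis provides room to repeat one operator. If $T\in\mathcal{SS}(X)\setminus\mathcal{K}(X)$ and $a\in c_0$, the diagonal operator $(x_j)_j\mapsto(a_jTx_j)_j$ on $\ell^p(X)$ has norm $\|a\|_\infty\|T\|$, is a norm limit of finite sums of strictly singular operators, and is non-compact unless $a=0$.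

We study spaces that look like $\ell^p$ only locally. The Banach--Mazur distance of isomorphic spaces is $d(X,Y)=\inf\|S\|\,\|S^{-1}\|$, the infimum taken over all isomorphisms $S:X\to Y$. For $p\in[1,\infty]$, a Banach space $E$ is an \emph{$\mathfrak{L}^p$-space} in the sense of Lindenstrauss and Pe\l czy\'nski if there is $\lambda\ge1$ such that every finite dimensional subspace $F\subseteq E$ is contained in a finite dimensional subspace $G\subseteq E$ with $d(G,\ell^p_{\dim G})\le\lambda$. The following problem is posed in \cite{Am}.

\begin{quote}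
\textbf{Question.} Let $p\in[1,\infty)$ and let $E$ be an infinite dimensional $\mathfrak{L}^p$-space with $E\not\simeq\ell^p(E)$. Is $\mathcal{SS}(E)\setminus\mathcal{K}(E)$ spaceable in $\mathcal{B}(E)$?
\end{quote}

Spaceability can fail because the set is nonempty but small, or because it is empty. Every infinite dimensional $\mathfrak{L}^p$-space has a complemented copy of $\ell^p$, which again gives room to repeat an operator, so the first failure is unlikely. The second occurs on $\ell^1$, and on the spaces $\ell^p(\Gamma)$ of Theorem~\ref{thm:p}. But $\ell^p(\ell^p(\Gamma))=\ell^p(\Gamma\times\mathbb{N})$ is isometric to $\ell^p(\Gamma)$ for infinite $\Gamma$, so the hypothesis $E\not\simeq\ell^p(E)$ excludes these spaces. One therefore guesses that the answer is yes. The guess is right for $1<p<\infty$ and wrong for $p=1$.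

For $N\in\mathbb{N}$ let $E^N$ be the $\ell^1$-sum of $N$ copies of $E$. A Banach space has the \emph{Schur property} if its weakly null sequences are norm null.

\begin{theorem}\label{thm:counter}
Let $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$. There is an infinite dimensional $\mathfrak{L}^1$-space $E$ over $\mathbb{K}$, a closed subspace of $\ell^1$, with $E\not\simeq\ell^1(E)$ and $\mathcal{SS}(E)\setminus\mathcal{K}(E)=\emptyset$. For $\mathbb{K}=\mathbb{R}$, the space $\ell^1(E)$ is not even isomorphic to a complemented subspace of $E^N$, for any $N\in\mathbb{N}$.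
\end{theorem}

\begin{theorem}\label{thm:one}
For an infinite dimensional $\mathfrak{L}^1$-space $E$ the following are equivalent: $\mathcal{SS}(E)\setminus\mathcal{K}(E)$ is spaceable; it is nonempty; $E$ fails the Schur property.
\end{theorem}

\begin{theorem}\label{thm:p}
Let $1<p<\infty$ and let $E$ be an infinite dimensional $\mathfrak{L}^p$-space. If $p=2$, then $E\simeq\ell^2(\Gamma)\simeq\ell^2(E)$ for some set $\Gamma$. If $p\neq2$, the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal{SS}(E)\setminus\mathcal{K}(E)$ is spaceable;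
\item[(ii)] $\mathcal{SS}(E)\setminus\mathcal{K}(E)$ is nonempty;
\item[(iii)] $E$ has a complemented subspace isomorphic to $\ell^2$;
\item[(iv)] $E\not\simeq\ell^p(\Gamma)$ for every set $\Gamma$.
\end{enumerate}
\end{theorem}

These theorems answer the Question. For the space of Theorem~\ref{thm:counter} the set $(\mathcal{SS}(E)\setminus\mathcal{K}(E))\cup\{0\}$ is $\{0\}$, so the answer to the Question, asked for all $p\in[1,\infty)$, is no. For $1<p<\infty$ the answer is yes: the condition $E\not\simeq\ell^p(E)$ implies (iv) when $p\neq2$, and it is never satisfied when $p=2$. The difference between the two ranges lies in the spaces with $\mathcal{SS}(E)=\mathcal{K}(E)$. For $p\in(1,\infty)\setminus\{2\}$ they are the spaces $\ell^p(\Gamma)$ and nothing else. For $p=1$ they are the $\mathfrak{L}^1$-spaces with the Schur property, and Theorem~\ref{thm:counter} shows that such a space need not be of the form $\ell^1(\Gamma)$.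

Section~\ref{sec:tools} collects conventions and quoted facts, and Section~\ref{sec:one} proves Theorem~\ref{thm:one}. The main work is Theorem~\ref{thm:counter}. Section~\ref{sec:kernels} shows how an isomorphism between kernels of quotient maps passes to the quotients. Section~\ref{sec:averaging} contains the analytic estimate, first on an example. Section~\ref{sec:construction} builds $E$ and combines the two. Section~\ref{sec:p} proves Theorem~\ref{thm:p} and uses only Section~\ref{sec:tools} and Lemma~\ref{lem:mult}.

\section{Conventions and quoted facts}\label{sec:tools}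

The closed unit ball of $X$ is $B_X$, and $(e_n)$ is the unit vector basis of $\ell^p$. A closed subspace is \emph{complemented} if it is the range of a bounded projection, and \emph{$K$-complemented} if the projection can be chosen of norm at most $K$. A space $X$ is isomorphic to a complemented subspace of $Y$ if and only if there are operators $\Phi:X\to Y$ and $\Theta:Y\to X$ with $\Theta\Phi=\operatorname{id}$; the projection is $\Phi\Theta$. A \emph{copy} of $X$ is a subspace isomorphic to $X$. A sequence $(x_n)$ is \emph{seminormalized} if $0<\inf\|x_n\|\le\sup\|x_n\|<\infty$, and \emph{equivalent to the $\ell^p$-basis} if $e_n\mapsto x_n$ extends to an isomorphism of $\ell^p$ onto the closed span of $(x_n)$.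

The $\ell^p$-sum $(\bigoplus_{i\in I}Z_i)_p$ consists of the families $(z_i)$ with $z_i\in Z_i$ and finite norm $(\sum_i\|z_i\|^p)^{1/p}$. If all $Z_i$ equal $Z$ we write $\ell^p(I;Z)$, and $\ell^p(Z)=\ell^p(\mathbb{N};Z)$. The $k$-th inclusion $Z\to\ell^1(Z)$ is $i_k$. An operator $S:Z\to Z'$ acts coordinatewise as $\ell^1(S):\ell^1(Z)\to\ell^1(Z')$ and as $S^N:Z^N\to Z'^N$, with kernels $\ell^1(\ker S)$ and $(\ker S)^N$.

Let $S:Z\to Z'$ be onto. The open mapping theorem gives $c>0$ with $S(B_Z)\supseteq cB_{Z'}$. Two consequences are used without comment. First, $\ell^1(S)$ and $S^N$ are onto, since each coordinate $z'$ has a preimage of norm at most $\|z'\|/c$. Second, an operator $V:Z\to W$ that vanishes on $\ker S$ has the form $V=V'S$ with a unique operator $V':Z'\to W$. Every separable Banach space is the range of an operator from $\ell^1$: send $(e_n)$ to a dense sequence in the unit ball.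

Every space $L_p(\mu)$, $1\le p\le\infty$, is an $\mathfrak{L}^p$-space. Indeed, let $f_1,\dots,f_d$ be a basis of $F\subseteq L_p(\mu)$, let $f_i^*\in L_p(\mu)^*$ satisfy $f_i^*(f_j)=\delta_{ij}$, and choose simple functions $s_i\in L_p(\mu)$ with $\sum_i\|f_i^*\|\,\|s_i-f_i\|\le\frac13$. The operator $V=\operatorname{id}+\sum_if_i^*(\cdot)(s_i-f_i)$ satisfies $\|V-\operatorname{id}\|\le\frac13$, hence $\|V\|\,\|V^{-1}\|\le2$, and $Vf_i=s_i$. The $s_i$ lie in the span $G_0$ of finitely many disjoint indicator functions, $G_0$ is isometric to some $\ell^p_k$, and $G=V^{-1}G_0$ contains $F$.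

We use the following results of Lindenstrauss and Rosenthal \cite{LR} and of Lindenstrauss and Pe\l czy\'nski \cite{LP}; here $p'$ is the exponent conjugate to $p$.
\begin{enumerate}
\item[(LR1)] $X$ is an $\mathfrak{L}^p$-space if and only if $X^*$ is an $\mathfrak{L}^{p'}$-space.
\item[(LR2)] Complemented subspaces of $\mathfrak{L}^\infty$-spaces are $\mathfrak{L}^\infty$-spaces.
\item[(LR3)] For $1<p<\infty$, an infinite dimensional complemented subspace of $L_p(\mu)$ is an $\mathfrak{L}^p$-space or is isomorphic to a Hilbert space.
\item[(LP1)] Every infinite dimensional $\mathfrak{L}^p$-space, $1\le p<\infty$, has a complemented copy of $\ell^p$.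
\item[(LP2)] For $1<p<\infty$, an $\mathfrak{L}^p$-space is isomorphic to a complemented subspace of some $L_p(\mu)$.
\item[(LP3)] $\mathfrak{L}^2$-spaces are isomorphic to Hilbert spaces.
\end{enumerate}

The space $\ell^1$ has the Schur property, and the property passes to subspaces. A sequence $(x_n)$ is \emph{weakly Cauchy} if $(x^*(x_n))$ converges for every functional $x^*$. In a space with the Schur property a weakly Cauchy sequence is norm Cauchy, because the differences $x_{n_k}-x_{m_k}$ are weakly null whenever $n_k,m_k\to\infty$. \emph{Rosenthal's $\ell^1$-theorem} (Dor for complex scalars) states that every bounded sequence in a Banach space has a subsequence that is weakly Cauchy or equivalent to the $\ell^1$-basis.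

A space $W$ is \emph{injective} if, for every Banach space $V$ and closed subspace $V_0\subseteq V$, every operator $V_0\to W$ extends to an operator $V\to W$. A complemented subspace of an injective space is injective: extend into the large space and project. A space $W$ is \emph{complemented in its bidual} if there is an operator $\pi:W^{**}\to W$ with $\pi\kappa_W=\operatorname{id}$, where $\kappa_W:W\to W^{**}$ is the canonical embedding. We use the following fact.
\begin{enumerate}
\item[(L1)] Let $\nu$ be $\sigma$-finite. The real space $L_1(\nu)^*=L_\infty(\nu)$ is injective (Nachbin, Goodner, Kelley), and $L_1(\nu)$ is complemented in its bidual.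
\end{enumerate}

\section{From one operator to many, and the case $p=1$}\label{sec:one}

The diagonal construction of Section~\ref{sec:intro} needs a decomposition of $E$ into infinitely many copies of itself. Much less is enough when the given operator factors through $\ell^s$: we then decompose $\ell^s$ instead of $E$.

\begin{lemma}\label{lem:mult}
Let $E$ be a Banach space, $1\le s<\infty$, let $R:E\to\ell^s$ be onto, and let $S:\ell^s\to E$ be strictly singular with $(Se_n)$ weakly null and $\eta=\inf_n\|Se_n\|>0$. Then $\mathcal{B}(E)$ has a closed subspace isomorphic to $\ell^\infty$ whose nonzero elements lie in $\mathcal{SS}(E)\setminus\mathcal{K}(E)$.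
\end{lemma}

\begin{proof}
Choose $c>0$ with $R(B_E)\supseteq cB_{\ell^s}$ and partition $\mathbb{N}$ into infinite sets $M_1,M_2,\dots$. For $a\in\ell^\infty$ let $D_a$ be the diagonal operator on $\ell^s$ with $D_ae_n=a_je_n$ for $n\in M_j$, so that $\|D_a\|=\|a\|_\infty$, and put $T_a=SD_aR$. The set $T_a(B_E)$ contains the vectors $c\,a_jSe_n$, $n\in M_j$. Hence
\[
c\,\eta\,\|a\|_\infty\le\|T_a\|\le\|S\|\,\|R\|\,\|a\|_\infty ,
\]
and $a\mapsto T_a$ is an isomorphism of $\ell^\infty$ onto a closed subspace of $\mathcal{B}(E)$. If $a_j\neq0$, then $(c\,a_jSe_n)_{n\in M_j}$ is a weakly null sequence with norms bounded below. It has no norm convergent subsequence, so $T_a$ is not compact. If $T_a$ were an isomorphism on an infinite dimensional closed subspace $Z$, then $D_aR$ would be an isomorphism on $Z$ and $S$ would be an isomorphism on the infinite dimensional closed subspace $D_aR(Z)$. So $T_a$ is strictly singular.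
\end{proof}

\begin{proposition}\label{prop:schur}
If a Banach space $E$ has the Schur property, then $\mathcal{SS}(E)=\mathcal{K}(E)$.
\end{proposition}

\begin{proof}
Let $T\in\mathcal{B}(E)$ be non-compact. Choose $(x_n)$ in $B_E$ and $\delta>0$ with $\|Tx_n-Tx_m\|\ge\delta$ for $n\neq m$. No subsequence of $(Tx_n)$ is norm Cauchy, so none is weakly Cauchy. By Rosenthal's theorem we may pass to a subsequence with $\|\sum a_nTx_n\|\ge c\sum|a_n|$ for some $c>0$ and all finitely supported $(a_n)$. Then
\[
\Big\|\sum a_nx_n\Big\|\le\sum|a_n|\le\frac1c\,\Big\|T\sum a_nx_n\Big\| .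
\]
So $T$ is an isomorphism on the closed span of $(x_n)$, which is infinite dimensional because the $Tx_n$ are linearly independent. Thus $T\notin\mathcal{SS}(E)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
A spaceable set is nonempty, and if $\mathcal{SS}(E)\setminus\mathcal{K}(E)$ is nonempty, then $E$ fails the Schur property by Proposition~\ref{prop:schur}. Suppose now that $E$ fails the Schur property, and let $(x_n)$ be a weakly null sequence of norm one vectors. By (LP1) there is a surjection $R:E\to\ell^1$. Define $S:\ell^1\to E$ by $Se_n=x_n$. By Lemma~\ref{lem:mult} it suffices to show that $S$ is strictly singular.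

For $x^*\in E^*$ the functional $x^*S$ on $\ell^1$ is given by the sequence $(x^*(x_n))_n$, which lies in $c_0$. So $S$ is continuous from the weak* topology of $\ell^1=c_0^*$ to the weak topology of $E$, and $S(B_{\ell^1})$ is weakly compact. If $S$ is an isomorphism on a closed subspace $Z\subseteq\ell^1$, then $S(B_Z)$ is a closed convex subset of $S(B_{\ell^1})$, hence weakly compact, and $Z$ is reflexive. In a reflexive space with the Schur property every bounded sequence has a weakly convergent, hence norm convergent, subsequence, so $Z$ is finite dimensional.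
\end{proof}

The $\mathfrak{L}^1$ hypothesis entered only through the surjection $R$. It cannot be dropped: $\ell^3$ fails the Schur property, and $\mathcal{SS}(\ell^3)=\mathcal{K}(\ell^3)$ by Theorem~\ref{thm:p}.

\section{Kernels of quotient maps}\label{sec:kernels}

By Theorem~\ref{thm:one}, a counterexample for $p=1$ is the same as an infinite dimensional $\mathfrak{L}^1$-space $E$ with the Schur property and $E\not\simeq\ell^1(E)$. Subspaces of $\ell^1$ have the Schur property, so we look for $E$ as the kernel of a surjection $\sigma:\ell^1\to Y$. Two things are needed. We must know when such a kernel is an $\mathfrak{L}^1$-space. And we must distinguish $E$ from $\ell^1(E)$, although neither space contains a seminormalized weakly null sequence with which to test an isomorphism. Both needs are met by one hypothesis, the injectivity of $Y^*$: it makes $E^*$ a direct summand of $\ell^\infty$, and it allows us to move operators from $E$ to $Y$, where such sequences exist.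

\begin{lemma}\label{lem:split}
Let $Q:C\to A$ be onto with kernel $X$, and let $A^*$ be injective.
\begin{enumerate}
\item[(a)] $X^*$ is isomorphic to a complemented subspace of $C^*$. In particular, if $C^*$ is injective, then so is $X^*$.
\item[(b)] If $W$ is complemented in its bidual, every operator $S:X\to W$ extends to an operator $C\to W$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $j:X\to C$ be the inclusion. The adjoint $Q^*$ is an isomorphism of $A^*$ onto the annihilator $X^\perp\subseteq C^*$. Since $A^*$ is injective, the inverse $X^\perp\to A^*$ extends to $L:C^*\to A^*$, and $LQ^*=\operatorname{id}$. The operator $\operatorname{id}-Q^*L$ vanishes on $Q^*A^*=X^\perp=\ker j^*$, and $j^*:C^*\to X^*$ is onto by the Hahn--Banach theorem. So $\operatorname{id}-Q^*L=Uj^*$ for an operator $U:X^*\to C^*$. Since $j^*Q^*=(Qj)^*=0$, we get $j^*Uj^*=j^*$, that is, $j^*U=\operatorname{id}$. This proves (a).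

For (b) let $\pi\kappa_W=\operatorname{id}$ and put $\widetilde{S}=\pi S^{**}U^*\kappa_C$. From $\kappa_Cj=j^{**}\kappa_X$ and $U^*j^{**}=(j^*U)^*=\operatorname{id}$ we obtain $\widetilde{S}j=\pi S^{**}\kappa_X=\pi\kappa_WS=S$.
\end{proof}

An extension in (b) is not unique, so an identity $\Theta\Phi=\operatorname{id}$ between kernels passes to the quotients only up to an error. The next lemma controls the error: it factors through the middle space. We allow an error of this kind in the hypothesis too, so that the lemma can be applied to its own conclusion.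

\begin{lemma}\label{lem:transfer}
For $i=1,2$ let $Q_i:C_i\to A_i$ be onto with kernel $X_i$, where $A_i^*$ is injective and $C_i$ is complemented in its bidual. Let $W$ be complemented in its bidual, and let $\Phi:X_1\to X_2$, $\Theta:X_2\to X_1$, $u:X_1\to W$, $v:W\to X_1$ be operators with $\Theta\Phi=\operatorname{id}+vu$. Then there are operators
\[
\begin{array}{ccccc}
X_1 & \subseteq & C_1 & \xrightarrow{\ Q_1\ } & A_1\\[2pt]
{\scriptstyle\Phi}\downarrow\uparrow{\scriptstyle\Theta} & &
{\scriptstyle\Phi_C}\downarrow\uparrow{\scriptstyle\Theta_C} & &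
{\scriptstyle\Phi_A}\downarrow\uparrow{\scriptstyle\Theta_A}\\[2pt]
X_2 & \subseteq & C_2 & \xrightarrow{\ Q_2\ } & A_2
\end{array}
\]
and $H:A_1\to C_1$ such that
\[
\Phi_AQ_1=Q_2\Phi_C,\qquad\Theta_AQ_2=Q_1\Theta_C,\qquad\Theta_A\Phi_A=\operatorname{id}+Q_1H .
\]
\end{lemma}

\begin{proof}
Regard $\Phi$ as an operator into $C_2$, and $\Theta$ and $v$ as operators into $C_1$. By Lemma~\ref{lem:split}(b), $\Phi$, $\Theta$ and $u$ extend to $\Phi_C:C_1\to C_2$, $\Theta_C:C_2\to C_1$ and $u_C:C_1\to W$. The operator $Q_2\Phi_C$ vanishes on $X_1$ because $\Phi X_1\subseteq X_2$, so $Q_2\Phi_C=\Phi_AQ_1$ for some $\Phi_A$. In the same way $Q_1\Theta_C$ vanishes on $X_2$ and equals $\Theta_AQ_2$ for some $\Theta_A$. For $x\in X_1$ we have $\Theta_C\Phi_Cx=\Theta\Phi x=x+vu_Cx$. So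
\[
\Theta_C\Phi_C-\operatorname{id}-vu_C=HQ_1
\]
for some $H:A_1\to C_1$. Apply $Q_1$. Since $Q_1v=0$ and $Q_1\Theta_C\Phi_C=\Theta_AQ_2\Phi_C=\Theta_A\Phi_AQ_1$, we get $\Theta_A\Phi_AQ_1=(\operatorname{id}+Q_1H)Q_1$, and $Q_1$ is onto.
\end{proof}

The first candidate for $Y$ is an $L_1$-space such as $A=L_1(G)$ below. It gives nothing, because $\ell^1(A)$ is isometric to $A$. In fact, if $q:\ell^1\to A$ is onto, then $\ell^1(q)$ is a surjection from $\ell^1(\ell^1)=\ell^1$ onto $\ell^1(A)=A$, and its kernel $\ell^1(\ker q)$ is isometric to its own $\ell^1$-sum. We therefore go one step further and take for $Y$ the kernel of a surjection $Q:C\to A$ between $L_1$-spaces. Two applications of Lemma~\ref{lem:transfer} then produce operators between $\ell^1(A)$ and $A$ that are not arbitrary: they are compatible with $Q$. The next section finds a structure on $A$ with which no isomorphism of $\ell^1(A)$ onto $A$ is compatible, and $Q$ will be chosen to encode it.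

\section{Averaging over the first coordinates}\label{sec:averaging}

In this section and in Section~\ref{sec:construction}, up to the passage to complex scalars, the scalars are real. Let $G=\{-1,1\}^{\mathbb{N}}$ with its Haar probability measure, let $r_l$ be the $l$-th coordinate function, and put $A=L_1(G)$. The $r_l$ have norm one in $A$ and are orthonormal in $L_2(G)$. They tend to $0$ weakly in $A$, since $\int\varphi\,r_l\to0$ for $\varphi\in L_\infty(G)\subseteq L_2(G)$ by Bessel's inequality. Let $\mathbb{E}_n$ be the conditional expectation onto the functions of the coordinates with index greater than $n$: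
\[
\mathbb{E}_nf(\omega)=2^{-n}\sum_{\eta\in\{-1,1\}^n}f(\eta_1,\dots,\eta_n,\omega_{n+1},\omega_{n+2},\dots).
\]
Then $|\mathbb{E}_nf|\le\mathbb{E}_n|f|$ and $\|\mathbb{E}_nf\|_1\le\|f\|_1$. We have $\mathbb{E}_nr_l=r_l$ for $l>n$, and $\mathbb{E}_nf$ is the constant $\int f$ if $f$ depends only on the first $n$ coordinates. For $n\le n_0$ we have $\mathbb{E}_{n_0}\mathbb{E}_n=\mathbb{E}_{n_0}$, that is,
\begin{equation}\label{eq:kill}
\mathbb{E}_{n_0}(f-\mathbb{E}_nf)=0\qquad(n\le n_0).
\end{equation}

\begin{example}\label{ex:model}
Let $U_k=\{r_1=\dots=r_{k-1}=-1,\ r_k=1\}$. These sets are disjoint, have measure $2^{-k}$, and cover $G$ except for one point. With the shift $\tau(\omega_1,\omega_2,\dots)=(\omega_2,\omega_3,\dots)$ put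
\[
\Phi_0:\ell^1(A)\to A,\qquad\Phi_0\big((f_k)_k\big)=\sum_k2^k\mathbf{1}_{U_k}\cdot(f_k\circ\tau^k).
\]
The $k$-th term has norm $\|f_k\|_1$ by independence, and every function on $U_k$ is a function of the coordinates with index greater than $k$. So $\Phi_0$ is an isometry onto $A$.

Take $s=i_1r_{l_1}+i_2r_{l_2}$ with $2<l_1<l_2$. Then
\[
\Phi_0s=2\cdot\mathbf{1}_{U_1}r_{l_1+1}+4\cdot\mathbf{1}_{U_2}r_{l_2+2},\qquad\mathbb{E}_2\Phi_0s=r_{l_1+1}+r_{l_2+2}.
\]
The first function has norm $2$, because its two terms are disjointly supported. The second takes the values $\pm2$ with probability $\frac14$ each and $0$ otherwise, so it has norm $1$: averaging has spread both terms over all of $G$, where they cancel. In $\ell^1(A)$ averaging changes nothing, since $\ell^1(\mathbb{E}_2)s=s$. For $s=\sum_{k\le m}i_kr_{l_k}$ with $m<l_1<\dots<l_m$ the same computation gives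
\[
\|\ell^1(\mathbb{E}_m)s\|=m,\qquad\|\mathbb{E}_m\Phi_0s\|_1=\Big\|\sum_{k\le m}r_{l_k+k}\Big\|_1\le\Big\|\sum_{k\le m}r_{l_k+k}\Big\|_2=\sqrt m .
\]
\end{example}

So, if differences $f-\mathbb{E}_nf$ are disregarded, $\ell^1(A)$ has room for $m$ Rademacher functions that add up to size $m$, while their images in $A$ add up to size $\sqrt m$. We show that every operator $\ell^1(A)\to A^N$ behaves like $\Phi_0$ in this respect. The estimate $\sqrt m$ comes from orthogonality in $L_2$, whereas the image $Vr_l$ under an operator $V$ on $A$ is only integrable. In the example all functions $\Phi_0i_kr_l$, $l\in\mathbb{N}$, are bounded by one integrable function $2^k\mathbf{1}_{U_k}$, which averaging turns into the constant $1$. The first half of this holds for all operators.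

\begin{lemma}\label{lem:dom}
For every $V\in\mathcal{B}(A)$ there is $g\in A$ with $g\ge0$, $\int g\le\|V\|$ and $|Vr_l|\le g$ for all $l$.
\end{lemma}

\begin{proof}
Let $\mathcal{C}_l$ be the set of the $2^l$ cylinders determined by the first $l$ coordinates, and $g_l=\sum_{U\in\mathcal{C}_l}|V\mathbf{1}_U|$. Each $U\in\mathcal{C}_l$ is the disjoint union of two cylinders $U',U''\in\mathcal{C}_{l+1}$, and $|V\mathbf{1}_U|\le|V\mathbf{1}_{U'}|+|V\mathbf{1}_{U''}|$, so $g_l\le g_{l+1}$. Also $\int g_l\le\|V\|\sum_{U\in\mathcal{C}_l}\|\mathbf{1}_U\|_1=\|V\|$. By monotone convergence $g=\sup_lg_l$ satisfies $\int g\le\|V\|$. Since $r_l=\sum_{U\in\mathcal{C}_l}\pm\mathbf{1}_U$, we have $|Vr_l|\le g_l\le g$.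
\end{proof}

The function $g$ need not depend on finitely many coordinates, but it is close in $L_1$ to a function $\tilde g$ that does. Truncating $Vr_l$ at height $\tilde g$ costs little, and the average of the truncation is bounded by a constant.

\begin{proposition}\label{prop:sqrt}
Let $\Phi:\ell^1(A)\to A^N$ be an operator and $m\in\mathbb{N}$. There are $n\in\mathbb{N}$ and, for each $t\in\mathbb{N}$, integers $t\le l_1(t)<\dots<l_m(t)$ such that $s_t=\sum_{k\le m}i_kr_{l_k(t)}$ satisfies
\[
\|\mathbb{E}_n^N\Phi s_t\|\le N\big(\sqrt m\,(\|\Phi\|+1)+1\big)\qquad\text{for all }t.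
\]
\end{proposition}

\begin{proof}
Put $M=\|\Phi\|$ and $\delta=1/m$. For $k\le m$ and $\rho\le N$ let $V_k^\rho\in\mathcal{B}(A)$ be the $\rho$-th component of $\Phi i_k$, so $\|V_k^\rho\|\le M$, and let $g_k^\rho$ be given by Lemma~\ref{lem:dom}. By the martingale convergence theorem, the conditional expectations of an integrable function with respect to the first $n$ coordinates converge to it in $L_1$ as $n\to\infty$. Fix $n$ such that the conditional expectations $\tilde g_k^\rho$ of the finitely many $g_k^\rho$ satisfy $\|g_k^\rho-\tilde g_k^\rho\|_1\le\delta$. Each $\tilde g_k^\rho$ is nonnegative, depends only on the first $n$ coordinates, and has integral at most $M$. Define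
\[
P_l^{k,\rho}=\max\big\{\min\{V_k^\rho r_l,\ \tilde g_k^\rho\},\ -\tilde g_k^\rho\big\},\qquad b_l^{k,\rho}=\mathbb{E}_nP_l^{k,\rho},\qquad y_l^{k,\rho}=\mathbb{E}_nV_k^\rho r_l .
\]
These functions have three properties. First,
\[
|V_k^\rho r_l-P_l^{k,\rho}|=(|V_k^\rho r_l|-\tilde g_k^\rho)^+\le(g_k^\rho-\tilde g_k^\rho)^+ ,
\]
so $\|y_l^{k,\rho}-b_l^{k,\rho}\|_1\le\delta$. Second, $|b_l^{k,\rho}|\le\mathbb{E}_n\tilde g_k^\rho=\int\tilde g_k^\rho\le M$. Third, $y_l^{k,\rho}\to0$ weakly in $A$ as $l\to\infty$, as the image of $(r_l)$ under an operator.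

Fix $t$ and put $l_1=t$. Given $l_1<\dots<l_{k-1}$, the functions $b^{k',\rho}_{l_{k'}}$ with $k'<k$, $\rho\le N$ are finitely many elements of $L_\infty(G)=A^*$. So there is $l_k>l_{k-1}$ with $|\int b^{k',\rho}_{l_{k'}}\,y^{k,\rho}_{l_k}|\le\delta$ for all of them. Then, for $k'<k\le m$,
\[
\Big|\int b^{k',\rho}_{l_{k'}}\,b^{k,\rho}_{l_k}\Big|\le\delta+\|b^{k',\rho}_{l_{k'}}\|_\infty\,\|b^{k,\rho}_{l_k}-y^{k,\rho}_{l_k}\|_1\le(1+M)\delta .
\]
Expanding the square and using that Haar measure has total mass one, we get
\[
\Big\|\sum_{k\le m}b^{k,\rho}_{l_k}\Big\|_1^2\le\Big\|\sum_{k\le m}b^{k,\rho}_{l_k}\Big\|_2^2\le mM^2+m^2(1+M)\delta=m(M^2+M+1)\le m(M+1)^2 .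
\]
The $\rho$-th component of $\mathbb{E}_n^N\Phi s_t$ is $\sum_{k\le m}y^{k,\rho}_{l_k}$, and its norm is at most $\sqrt m\,(M+1)+m\delta=\sqrt m\,(M+1)+1$. Sum over $\rho\le N$.
\end{proof}

The finiteness of $N$ enters through the factor $N$, and it is needed: for the identity of $\ell^1(A)$ we have $\|\ell^1(\mathbb{E}_n)s_t\|=m$ for $t>n$.

\section{The counterexample}\label{sec:construction}

\subsection*{The spaces $Y$ and $E$}

We want a surjection $Q:C\to A$ that makes precise what it means to disregard the differences $f-\mathbb{E}_nf$. An operator on $A$ induced by an operator on $C$ preserves the class of sequences $(Qc_t)$ with $(c_t)$ weakly null in $C$. So this class should contain the sequences $(x_t-\mathbb{E}_nx_t)$ with $(x_t)$ weakly null, for every $n$, because the $n$ in Proposition~\ref{prop:sqrt} is not known in advance. And it should contain little else. Put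
\[
B=\ell^1(A),\qquad\Delta:B\to A,\qquad\Delta\big((f_n)_n\big)=\sum_n(f_n-\mathbb{E}_nf_n),
\]
an operator of norm at most $2$. It is not onto, since $\int\Delta f=0$ for all $f$. We repair this with a summand that has no weakly null sequences other than norm null ones. Let $q:\ell^1\to A$ be onto and put
\[
C=\ell^1\oplus_1B,\qquad Q:C\to A,\qquad Q(a,f)=qa+\Delta f,\qquad Y=\ker Q .
\]
Since $Y$ is separable, there is a surjection $\sigma:\ell^1\to Y$ with $\sigma(e_{2n})=0$ for all $n$: send $(e_{2n-1})$ to a dense sequence in $B_Y$. Put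
\[
E=\ker\sigma\subseteq\ell^1 .
\]
It contains all $e_{2n}$, so it is infinite dimensional.

\begin{proposition}\label{prop:L1}
The duals of $Y$, $Y^N$ and $\ell^1(Y)$ are injective. The spaces $Y$ and $E$ are $\mathfrak{L}^1$-spaces, and $\mathcal{SS}(E)=\mathcal{K}(E)$.
\end{proposition}

\begin{proof}
Finite and countable $\ell^1$-sums of spaces $L_1(\nu)$ with $\nu$ $\sigma$-finite are again of this form, on the disjoint union of the measure spaces. So (L1) applies to $\ell^1$, $A$, $C$ and to their $N$-fold and countable $\ell^1$-sums. Lemma~\ref{lem:split}(a), applied to $Q$, $Q^N$ and $\ell^1(Q)$, shows that the duals of $Y$, $Y^N$ and $\ell^1(Y)$ are injective and that $Y^*$ is isomorphic to a complemented subspace of $C^*$. Applied to $\sigma$, which is allowed because $Y^*$ is injective, it shows that $E^*$ is isomorphic to a complemented subspace of $\ell^\infty$. Both $C^*$ and $\ell^\infty$ are $L_\infty$-spaces, hence $\mathfrak{L}^\infty$-spaces. By (LR2), $Y^*$ and $E^*$ are $\mathfrak{L}^\infty$-spaces, and by (LR1), $Y$ and $E$ are $\mathfrak{L}^1$-spaces. Finally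 $E\subseteq\ell^1$ has the Schur property, and Proposition~\ref{prop:schur} applies.
\end{proof}

\subsection*{Negligible sequences}

Call a sequence $(w_t)$ in $\ell^1(A)$ \emph{negligible} if $w_t=\ell^1(Q)c_t$ with $(c_t)$ weakly null in $\ell^1(C)$, and a sequence in $A^N$ \emph{negligible} if it has the form $(Q^Nc_t)$ with $(c_t)$ weakly null in $C^N$. Sums and differences of negligible sequences are negligible. We must show that the class is small. The reason for summing over $n$ in the $\ell^1$ sense is that a weakly null sequence in an $\ell^1$-sum lives, up to $\varepsilon$, on finitely many coordinates.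

\begin{lemma}\label{lem:tails}
Let $I$ be countable and let $(b_t)$ be weakly null in $\ell^1(I;Z)$. For every $\varepsilon>0$ there is a finite $F\subseteq I$ with $\sum_{i\notin F}\|b_t(i)\|<\varepsilon$ for all $t$.
\end{lemma}

\begin{proof}
Suppose this fails for some $\varepsilon>0$. We choose $t_1<t_2<\dots$ and pairwise disjoint finite sets $F_s\subseteq I$ with $\sum_{i\in F_s}\|b_{t_s}(i)\|\ge\varepsilon/2$. Put $t_0=0$ and suppose the choice is made up to $s-1$. There is a finite $D\supseteq F_1\cup\dots\cup F_{s-1}$ with $\sum_{i\notin D}\|b_t(i)\|<\varepsilon$ for the finitely many $t\le t_{s-1}$. By assumption there is $t_s$ with $\sum_{i\notin D}\|b_{t_s}(i)\|\ge\varepsilon$, and necessarily $t_s>t_{s-1}$. Choose a finite $F_s\subseteq I\setminus D$ that carries at least half of $\varepsilon$.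

For $i\in F_s$ let $z_i^*\in Z^*$ satisfy $\|z_i^*\|\le1$ and $z_i^*(b_{t_s}(i))=\|b_{t_s}(i)\|$, and let $z_i^*=0$ for $i\notin\bigcup_sF_s$. The operator $b\mapsto(z_i^*(b(i)))_{i\in I}$ from $\ell^1(I;Z)$ to $\ell^1(I)$ maps $(b_{t_s})_s$ to a weakly null sequence whose terms have norm at least $\varepsilon/2$. This contradicts the Schur property of $\ell^1(I)$.
\end{proof}

\begin{lemma}\label{lem:negl}
\begin{enumerate}
\item[(a)] If $(x_t)$ is weakly null in $A^N$ and $n\in\mathbb{N}$, then $(x_t-\mathbb{E}_n^Nx_t)$ is negligible.
\item[(b)] If $(w_t)$ is negligible in $\ell^1(A)$ and $\varepsilon>0$, there is $n_0$ with $\limsup_t\|\ell^1(\mathbb{E}_{n_0})w_t\|\le2\varepsilon$.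
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operator $\beta:A\to C$, $\beta f=(0,i_nf)$, satisfies $Q\beta f=f-\mathbb{E}_nf$. So $x_t-\mathbb{E}_n^Nx_t=Q^N\beta^Nx_t$, and $(\beta^Nx_t)$ is weakly null.

(b) Identify $\ell^1(C)$ with $\ell^1(\ell^1)\oplus_1\ell^1(B)$ and $\ell^1(B)$ with $\ell^1(\mathbb{N}\times\mathbb{N};A)$. Write $w_t=\ell^1(q)a_t+\ell^1(\Delta)b_t$ with $(a_t)$ weakly null in $\ell^1(\ell^1)$ and $b_t=(b_t^{k,n})_{k,n}$ weakly null in $\ell^1(B)$. The space $\ell^1(\ell^1)=\ell^1(\mathbb{N}\times\mathbb{N})$ has the Schur property, so $\|a_t\|\to0$. Take $F$ from Lemma~\ref{lem:tails} and $n_0$ with $F\subseteq\mathbb{N}\times\{1,\dots,n_0\}$. Then $\sum_k\sum_{n>n_0}\|b_t^{k,n}\|_1<\varepsilon$ for all $t$. The $k$-th coordinate of $\ell^1(\Delta)b_t$ is $\sum_n(b_t^{k,n}-\mathbb{E}_nb_t^{k,n})$, and by \eqref{eq:kill} the operator $\mathbb{E}_{n_0}$ annihilates the terms with $n\le n_0$. Hence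
\[
\|\ell^1(\mathbb{E}_{n_0})w_t\|\le\|q\|\,\|a_t\|+\sum_k\sum_{n>n_0}2\|b_t^{k,n}\|_1\le\|q\|\,\|a_t\|+2\varepsilon .\qedhere
\]
\end{proof}

\subsection*{The real case}

The following statement about $Y$ allows for the error term that the passage from $E$ to $Y$ creates.

\begin{proposition}\label{prop:Y}
Let $N\in\mathbb{N}$ and let $W$ be complemented in its bidual. There are no operators $\Phi_Y:\ell^1(Y)\to Y^N$, $\Theta_Y:Y^N\to\ell^1(Y)$, $u:\ell^1(Y)\to W$, $v:W\to\ell^1(Y)$ with $\Theta_Y\Phi_Y=\operatorname{id}+vu$.
\end{proposition}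

\begin{proof}
Suppose such operators exist. Apply Lemma~\ref{lem:transfer} with $Q_1=\ell^1(Q)$ and $Q_2=Q^N$; its hypotheses hold by (L1). We obtain $\Phi_A:\ell^1(A)\to A^N$, $\Theta_A:A^N\to\ell^1(A)$, $\Theta_C:C^N\to\ell^1(C)$ and $H:\ell^1(A)\to\ell^1(C)$ with
\begin{equation}\label{eq:A}
\Theta_AQ^N=\ell^1(Q)\Theta_C,\qquad\Theta_A\Phi_A=\operatorname{id}+\ell^1(Q)H .
\end{equation}
The first identity shows that $\Theta_A$ maps negligible sequences to negligible sequences. The second shows that $(\Theta_A\Phi_As_t-s_t)$ is negligible whenever $(s_t)$ is weakly null in $\ell^1(A)$.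

Fix $m$, and take $n$ and $s_t=\sum_{k\le m}i_kr_{l_k(t)}$ from Proposition~\ref{prop:sqrt} for $\Phi=\Phi_A$. Since $l_k(t)\ge t$, the sequence $(s_t)$ is weakly null, and so is $x_t=\Phi_As_t$. Put $y_t=\mathbb{E}_n^Nx_t$. Then
\[
s_t=\Theta_Ay_t+w_t,\qquad w_t=\Theta_A(x_t-y_t)-(\Theta_A\Phi_As_t-s_t),
\]
and $(w_t)$ is negligible by Lemma~\ref{lem:negl}(a) and the two remarks above. Lemma~\ref{lem:negl}(b) with $\varepsilon=\frac14$ gives $n_0$ with $\|\ell^1(\mathbb{E}_{n_0})w_t\|\le1$ for large $t$. The number $n_0$ depends on the whole sequence, but for $t>n_0$ all $l_k(t)$ exceed $n_0$, so $\ell^1(\mathbb{E}_{n_0})s_t=s_t$; this is why we work with sequences and not with a single vector $s$. For large $t$ we conclude that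
\[
m=\|\ell^1(\mathbb{E}_{n_0})s_t\|\le\|\Theta_Ay_t\|+\|\ell^1(\mathbb{E}_{n_0})w_t\|\le\|\Theta_A\|\,N\big(\sqrt m\,(\|\Phi_A\|+1)+1\big)+1 .
\]
Since $\|\Phi_A\|$, $\|\Theta_A\|$ and $N$ do not depend on $m$, this is false for large $m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter} for $\mathbb{K}=\mathbb{R}$]
By Proposition~\ref{prop:L1}, $E$ is an infinite dimensional $\mathfrak{L}^1$-space in $\ell^1$ with $\mathcal{SS}(E)=\mathcal{K}(E)$. Suppose that $\Phi:\ell^1(E)\to E^N$ and $\Theta:E^N\to\ell^1(E)$ satisfy $\Theta\Phi=\operatorname{id}$. Apply Lemma~\ref{lem:transfer} with $W=\{0\}$ to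
\[
Q_1=\ell^1(\sigma):\ell^1(\ell^1)\to\ell^1(Y),\qquad Q_2=\sigma^N:(\ell^1)^N\to Y^N ,
\]
whose kernels are $\ell^1(E)$ and $E^N$. The duals of the targets are injective by Proposition~\ref{prop:L1}, and the domains are complemented in their biduals by (L1). We obtain $\Phi_Y$, $\Theta_Y$ and $h:\ell^1(Y)\to\ell^1(\ell^1)$ with $\Theta_Y\Phi_Y=\operatorname{id}+\ell^1(\sigma)h$. This contradicts Proposition~\ref{prop:Y} with $W=\ell^1(\ell^1)$. So $\ell^1(E)$ is not isomorphic to a complemented subspace of $E^N$, and $N=1$ gives $E\not\simeq\ell^1(E)$.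
\end{proof}

\subsection*{The complex case}

We complexify the real example. A complex isomorphism then relates $E^2$, not $E$, to an $\ell^1$-sum, and this is where the statement for $N=2$ is needed.

\begin{proof}[Proof of Theorem~\ref{thm:counter} for $\mathbb{K}=\mathbb{C}$]
Let $E$ be the real space above and $E_{\mathbb{C}}=E+iE\subseteq\ell^1(\mathbb{N};\mathbb{C})$. For real sequences $x,y$, finite or infinite, the complex $\ell^1$-norm satisfies
\begin{equation}\label{eq:complex}
\|x+iy\|\le\|x\|+\|y\|\le2\|x+iy\| .
\end{equation}
So $(x,y)\mapsto x+iy$ is a real isomorphism of $E^2$ onto $E_{\mathbb{C}}$, and $E_{\mathbb{C}}$ is a closed infinite dimensional complex subspace. It has the Schur property, so $\mathcal{SS}(E_{\mathbb{C}})=\mathcal{K}(E_{\mathbb{C}})$ by Proposition~\ref{prop:schur}.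

Let $\lambda$ be the constant in the definition of an $\mathfrak{L}^1$-space for $E$, and let $F\subseteq E_{\mathbb{C}}$ be finite dimensional. Let $F_0\subseteq E$ be the real span of the real and imaginary parts of a basis of $F$, so $F\subseteq F_0+iF_0$. Choose $F_0\subseteq G_0\subseteq E$ and an isomorphism $S$ of $G_0$ onto the real $\ell^1_d$ with $\|S\|\,\|S^{-1}\|\le2\lambda$. The map $S_{\mathbb{C}}(x+iy)=Sx+iSy$ is a complex linear bijection of $G_0+iG_0$ onto the complex $\ell^1_d$. By \eqref{eq:complex},
\[
\|Sx+iSy\|\le\|S\|(\|x\|+\|y\|)\le2\|S\|\,\|x+iy\| ,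
\]
and the same estimate for $S^{-1}$ gives $\|S_{\mathbb{C}}^{-1}\|\le2\|S^{-1}\|$. So $E_{\mathbb{C}}$ is an $\mathfrak{L}^1$-space with constant $8\lambda$.

If $E_{\mathbb{C}}\simeq\ell^1(E_{\mathbb{C}})$, then $E^2\simeq\ell^1(E^2)=\ell^1(E)\oplus_1\ell^1(E)$ as real spaces. Then $\ell^1(E)$ is isomorphic to a complemented subspace of $E^2$, which contradicts the real case with $N=2$.
\end{proof}

\begin{remark}
The separable real $\mathfrak{L}^1$-space $Y$ also satisfies $Y\not\simeq\ell^1(Y)$, by Proposition~\ref{prop:Y} with $N=1$ and $W=\{0\}$. But $Y$ fails the Schur property. For $i\ge3$ we have $\mathbb{E}_1(r_1r_i)=\mathbb{E}_2(r_1r_i)=0$, so $\Delta(r_1r_i,-r_1r_i,0,\dots)=0$ and $(0,(r_1r_i,-r_1r_i,0,\dots))\in Y$. These vectors have norm $2$, and they are weakly null because $(r_1r_i)_i$ is orthonormal in $L_2(G)$. By Theorem~\ref{thm:one}, $\mathcal{SS}(Y)\setminus\mathcal{K}(Y)$ is spaceable. Hence both behaviors occur among the $\mathfrak{L}^1$-spaces that are not isomorphic to their $\ell^1$-sums, and the Schur property decides which.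
\end{remark}

\section{The case $1<p<\infty$}\label{sec:p}

The proof of Theorem~\ref{thm:p} rests on a dichotomy for weakly null sequences in $L_p$ that is available for $p>2$; the range $p<2$ is reached by duality. We use the following results of Kadec and Pe\l czy\'nski \cite{KP} and of Johnson and Odell \cite{JO}, all for $2<p<\infty$.
\begin{enumerate}
\item[(KP1)] Every seminormalized weakly null sequence in $L_p(\mu)$ has a subsequence that is equivalent to the $\ell^2$-basis or to the $\ell^p$-basis and whose closed span is complemented in $L_p(\mu)$.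
\item[(KP2)] Every subspace of $L_p(\mu)$ isomorphic to $\ell^2$ is complemented.
\item[(JO)] A real separable infinite dimensional $\mathfrak{L}^p$-space with no subspace isomorphic to $\ell^2$ is isomorphic to $\ell^p$.
\end{enumerate}
We also use \emph{Pitt's theorem}: for $1\le s<u<\infty$ every operator $\ell^u\to\ell^s$ is compact. Finally, if $E$ is reflexive and $T:E\to F$ is not compact, then
\begin{equation}\label{eq:refl}
\text{there is a seminormalized weakly null }(x_n)\text{ in }E\text{ with }\inf_n\|Tx_n\|>0 .
\end{equation}
To see this take $(z_n)$ in $B_E$ with $\|Tz_n-Tz_m\|\ge\delta>0$ for $n\neq m$, pass to a weakly convergent subsequence, and put $x_n=z_{2n}-z_{2n+1}$; then $\delta/\|T\|\le\|x_n\|\le2$.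

\subsection*{Subspaces of $\ell^p$}

\begin{lemma}\label{lem:hump}
Let $1\le p<\infty$. Every infinite dimensional closed subspace $X\subseteq\ell^p$ contains a subspace $U$ that is $2$-complemented in $\ell^p$ and satisfies $d(U,\ell^p)\le2$.
\end{lemma}

\begin{proof}
For every $k$, $X$ contains a norm one vector whose first $k$ coordinates vanish. Truncating and normalizing such vectors, we find inductively $x_n\in X$ and norm one vectors $u_n\in\ell^p$ with finite, pairwise disjoint supports and $\sum_n\|x_n-u_n\|\le\frac13$. Let $u_n^*$ be a norm one functional supported on the support of $u_n$ with $u_n^*(u_n)=1$. The closed span $U_0$ of $(u_n)$ is isometric to $\ell^p$, and $P_0z=\sum_nu_n^*(z)u_n$ is a projection of norm one onto $U_0$. The operator $Vz=z+\sum_nu_n^*(z)(x_n-u_n)$ satisfies $\|V-\operatorname{id}\|\le\frac13$, so $\|V\|\,\|V^{-1}\|\le2$, and $Vu_n=x_n$. Take $U=VU_0\subseteq X$ and the projection $VP_0V^{-1}$.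
\end{proof}

It follows that for $1\le s<u<\infty$ no infinite dimensional Banach space embeds in both $\ell^s$ and $\ell^u$. Such a space would contain a copy of $\ell^u$ by Lemma~\ref{lem:hump}, so $\ell^u$ would embed in $\ell^s$, against Pitt's theorem.

The next lemma is Pe\l czy\'nski's theorem on complemented subspaces of $\ell^p$ with control of the constant. The control is what lets us handle uncountably many such subspaces at once.

\begin{lemma}\label{lem:pel}
Let $1\le p<\infty$ and $K\ge1$. Every infinite dimensional $K$-complemented subspace $X\subseteq\ell^p$ satisfies $d(X,\ell^p)\le f(K)$, where $f(K)=400(4K+2)^2$.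
\end{lemma}

\begin{proof}
All sums are $\ell^p$-sums. Write $Z\sim_cZ'$ for $d(Z,Z')\le c$, and $Z\equiv Z'$ for isometry. The relation $Z\sim_cZ'$ implies $Z\oplus Z''\sim_cZ'\oplus Z''$ and $\ell^p(Z)\sim_c\ell^p(Z')$, and constants multiply along a chain. If $P$ is a projection on $Z$ with $\|P\|\le K$, then $z\mapsto(Pz,z-Pz)$ has norm at most $2K+1$ and its inverse has norm at most $2$, so $Z\sim_{4K+2}PZ\oplus\ker P$.

With $U$ from Lemma~\ref{lem:hump}, which is $2$-complemented in $X$, we get $X\sim_{10}U\oplus X'\sim_2\ell^p\oplus X'$ for some $X'$. Hence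
\[
X\sim_{20}\ell^p\oplus X'\equiv\ell^p\oplus(\ell^p\oplus X')\sim_{20}\ell^p\oplus X .
\]
With $c=4K+2$ we have $\ell^p\sim_cX\oplus X''$ for some $X''$, and therefore
\[
\ell^p\equiv\ell^p(\ell^p)\sim_c\ell^p(X)\oplus\ell^p(X'')\equiv X\oplus\big(\ell^p(X)\oplus\ell^p(X'')\big)\sim_cX\oplus\ell^p .
\]
Combining the two chains gives the bound $400c^2$.
\end{proof}

\subsection*{Complemented subspaces of $L_p$ without copies of $\ell^2$}

The implication (iv)$\Rightarrow$(iii) asks us to identify the spaces without copies of $\ell^2$. The fact (JO) does this for real separable spaces. We remove the two restrictions in turn.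

\begin{lemma}\label{lem:sep}
Let $2<p<\infty$ and let $X$ be an infinite dimensional complemented subspace of a separable space $L_p(\nu)$. If $X$ contains no copy of $\ell^2$, then $X\simeq\ell^p$.
\end{lemma}

\begin{proof}
\emph{Real scalars.} $X$ is not isomorphic to a Hilbert space, so it is an $\mathfrak{L}^p$-space by (LR3), and (JO) applies.

\emph{Complex scalars.} Let $X_{\mathbb{R}}$ be $X$ as a real space. Taking real and imaginary parts identifies $L_p(\nu;\mathbb{C})$, up to real isomorphism, with $L_p(\nu;\mathbb{R})\oplus_pL_p(\nu;\mathbb{R})$, which is a separable real $L_p$-space, and $X_{\mathbb{R}}$ is complemented in it. Suppose $X_{\mathbb{R}}$ contains a sequence $(x_n)$ equivalent over $\mathbb{R}$ to the $\ell^2$-basis. It is seminormalized, and it is weakly null in $X$ because real and imaginary parts of complex functionals are real functionals. By (KP1) a subsequence is equivalent over $\mathbb{C}$ to the basis of $\ell^2$ or of $\ell^p$. The sum of its first $k$ terms has norm of order $k^{1/2}$, not $k^{1/p}$, so the first case occurs, against the hypothesis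 on $X$. By the real case there is a real isomorphism $S$ of $X_{\mathbb{R}}$ onto the real $\ell^p$. Define $\Phi$ from $X$ to the complex $\ell^p$ and $\Theta$ in the other direction by
\[
\Phi x=Sx-iS(ix),\qquad\Theta(y+iz)=\tfrac12\big(S^{-1}y+iS^{-1}z\big)\quad(y,z\text{ real}).
\]
Both are bounded and real linear. They are complex linear, since $\Phi(ix)=S(ix)+iSx=i\Phi x$ and $\Theta(-z+iy)=\frac12(-S^{-1}z+iS^{-1}y)=i\Theta(y+iz)$. Moreover $\Theta\Phi x=\frac12(x-i\cdot ix)=x$. So $X$ is isomorphic to a complemented subspace of $\ell^p$, and Lemma~\ref{lem:pel} gives $X\simeq\ell^p$.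
\end{proof}

To remove separability we cut the space into an $\ell^p$-sum of separable pieces. A decomposition of $L_p(\mu)$ into an $\ell^p$-sum is easy to find. The difficulties are that its summands need not be separable, that the projection need not respect it, and that the isomorphisms of the pieces with $\ell^p$ must be uniformly bounded. The three steps below deal with these points.

\begin{proposition}\label{prop:nonsep}
Let $2<p<\infty$ and let $E$ be an infinite dimensional complemented subspace of $L_p(\mu)$. If $E$ contains no copy of $\ell^2$, then $E\simeq\ell^p(\Gamma)$ for some set $\Gamma$.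
\end{proposition}

\begin{proof}
Up to isometry, $L_p(\mu)=(\bigoplus_{i\in I}L_p(\mu_i))_p$ with probability measures $\mu_i$. To see this take a maximal family $(\Omega_i)_{i\in I}$ of sets of finite positive measure with pairwise null intersections, and let $\mu_i$ be the normalized restriction of $\mu$ to $\Omega_i$. The support of $f\in L_p(\mu)$ is $\sigma$-finite, so it meets only countably many $\Omega_i$ in positive measure, and by maximality these cover it up to a null set. Let $R_i$ be the coordinate projections and $P$ a projection of $L_p(\mu)$ onto $E$. Note that $E$ is reflexive.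

\emph{Step 1: separable summands.} We show that $R_iE$ lies in a separable space $L_i=L_p(\mu_i|_{\Sigma_i})$, where $\Sigma_i$ is a sub-$\sigma$-algebra. Let $J_i:L_p(\mu_i)\to L_2(\mu_i)$ be the inclusion, which is bounded because $p>2$ and $\mu_i$ is finite. Suppose $J_iR_i|_E$ is not compact, and take $(x_n)$ as in \eqref{eq:refl}. By (KP1), and since $E$ contains no copy of $\ell^2$, we may assume that $(x_n)$ is equivalent to the $\ell^p$-basis. Then $e_n\mapsto J_iR_ix_n$ defines an operator from $\ell^p$ into a separable Hilbert space. It is not compact, because the images of the weakly null sequence $(e_n)$ are not norm null. This contradicts Pitt's theorem. So $J_iR_i|_E$ is compact, and $J_iR_iE$ is separable in $L_2(\mu_i)$. Let $\Sigma_i$ be generated by representatives of a countable $L_2$-dense subset of $J_iR_iE$. It is countably generated, so $L_i$ and $L_i^*=L_{p'}(\mu_i|_{\Sigma_i})$ are separable. Every element of $R_iE$ is an $L_2$-limit, hence an almost everywhere limit, of $\Sigma_i$-measurable functions, and so lies in $L_i$.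

\emph{Step 2: blocks invariant under $P$.} Let $W=(\bigoplus_iL_i)_p$. By Step 1, $E\subseteq W$, so $P|_W$ is a projection of $W$ onto $E$. A separable subset of an $\ell^p$-sum or $\ell^{p'}$-sum is supported on countably many coordinates. Applied to $P(L_i)\subseteq W$, this shows that $\{j:R_jP|_{L_i}\neq0\}$ is countable for each $i$. For fixed $j$, the adjoint of $R_jP|_W:W\to L_j$ maps $\varphi\in L_j^*$ to the element of $W^*=(\bigoplus_iL_i^*)_{p'}$ with $i$-th coordinate $\varphi R_jP|_{L_i}$. Its range is separable, so $\{i:R_jP|_{L_i}\neq0\}$ is countable. Join $i\neq j$ by an edge if $R_jP|_{L_i}\neq0$ or $R_iP|_{L_j}\neq0$. Every vertex of this graph has countably many neighbors, so its connected components $I_\alpha$ are countable. Put $W_\alpha=(\bigoplus_{i\in I_\alpha}L_i)_p$. Then $PL_i\subseteq W_\alpha$ for $i\in I_\alpha$, so $PW_\alpha\subseteq W_\alpha$. Let $E_\alpha=PW_\alpha\subseteq E$. If $x\in E$ has components $x_\alpha\in W_\alpha$, then $x=Px=\sum_\alpha Px_\alpha$ with $Px_\alpha\in W_\alpha$, so $x_\alpha=Px_\alpha\in E_\alpha$. Hence $E=(\bigoplus_\alpha E_\alpha)_p$.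

For any countable set $\Lambda_0$ of indices, $(\bigoplus_{\alpha\in\Lambda_0}W_\alpha)_p$ is isometric to a separable $L_p$-space, and $P$ projects it onto $(\bigoplus_{\alpha\in\Lambda_0}E_\alpha)_p$. So Lemma~\ref{lem:sep} gives:
\begin{equation}\label{eq:countable}
\text{if }\Lambda_0\text{ is countable and }\Big(\bigoplus_{\alpha\in\Lambda_0}E_\alpha\Big)_p\text{ is infinite dimensional, it is isomorphic to }\ell^p .
\end{equation}
If only finitely many $E_\alpha$ are nonzero, then $E\simeq\ell^p$ by \eqref{eq:countable}. Otherwise partition the set of indices of the nonzero $E_\alpha$ into countably infinite families and replace each family by its $\ell^p$-sum. We obtain $E=(\bigoplus_{\alpha\in\Lambda}E_\alpha)_p$ with all $E_\alpha$ infinite dimensional, and \eqref{eq:countable} still holds.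

\emph{Step 3: uniform constants.} By \eqref{eq:countable} each $d(E_\alpha,\ell^p)$ is finite. Suppose these numbers are unbounded, and choose distinct $\alpha_n$ with $d(E_{\alpha_n},\ell^p)\to\infty$. By \eqref{eq:countable} there is an isomorphism $S:(\bigoplus_nE_{\alpha_n})_p\to\ell^p$; put $K=\|S\|\,\|S^{-1}\|$. Conjugating the $n$-th coordinate projection by $S$ shows that $SE_{\alpha_n}$ is $K$-complemented in $\ell^p$. Since $d(E_{\alpha_n},SE_{\alpha_n})\le K$, Lemma~\ref{lem:pel} gives $d(E_{\alpha_n},\ell^p)\le Kf(K)$ for all $n$, a contradiction. So $M=\sup_\alpha d(E_\alpha,\ell^p)<\infty$. Choose isomorphisms $S_\alpha:E_\alpha\to\ell^p$ with $\|S_\alpha^{-1}\|=1$ and $\|S_\alpha\|\le2M$. Together they define an isomorphism of $E$ onto $\ell^p(\Lambda;\ell^p)=\ell^p(\Lambda\times\mathbb{N})$.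
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:p}}

For $p=2$, (LP3) gives $E\simeq\ell^2(\Gamma)$ with $\Gamma$ infinite, and then $\ell^2(E)\simeq\ell^2(\Gamma\times\mathbb{N})\simeq E$.

Let $p\neq2$. By (LP2), $E$ is reflexive, and by (LR1), $E^*$ is an $\mathfrak{L}^{p'}$-space. If $E=U\oplus V$ with $U\simeq\ell^2$, then $E^*\simeq U^*\oplus V^*$ with $U^*\simeq\ell^2$. By reflexivity, (iii) holds for $E$ if and only if it holds for $E^*$. If $p>2$ we regard $E$ as a complemented subspace of $L_p(\mu)$, by (LP2). In this case the failure of (iii) means that $E$ contains no copy of $\ell^2$ at all, because by (KP2) a copy is complemented in $L_p(\mu)$, hence in $E$.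

\emph{(iii)$\Rightarrow$(i).} The space $E$ has complemented copies of $\ell^2$, by hypothesis, and of $\ell^p$, by (LP1). Let $\{s,u\}=\{2,p\}$ with $s<u$. There are a surjection $R:E\to\ell^s$ and an isomorphic embedding $J:\ell^u\to E$. Let $S=J\iota$, where $\iota:\ell^s\to\ell^u$ is the inclusion. Then $S$ is strictly singular, since no infinite dimensional space embeds in both $\ell^s$ and $\ell^u$. The sequence $Se_n=Je_n$ is seminormalized, and it is weakly null because $u>1$. Lemma~\ref{lem:mult} applies.

\emph{(i)$\Rightarrow$(ii).} A spaceable set is nonempty.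

\emph{(ii)$\Rightarrow$(iii).} Assume that (iii) fails and let $T\in\mathcal{B}(E)$ be non-compact. We find operators $\alpha:\ell^p\to E$ and $\beta:E\to\ell^p$ with $\beta T\alpha=\operatorname{id}$. Then $\alpha$ is an isomorphic embedding and $T$ is an isomorphism on $\alpha(\ell^p)$, so $T\notin\mathcal{SS}(E)$. We prove this factorization, which is more than we need for $p>2$, because it can be dualized.

Let $p>2$ and take $(x_n)$ as in \eqref{eq:refl}. Both $(x_n)$ and $(Tx_n)$ are seminormalized and weakly null. Apply (KP1) to $(x_n)$ and then to the corresponding subsequence of $(Tx_n)$. The $\ell^2$ alternative is excluded, and a subsequence of a sequence equivalent to the $\ell^p$-basis is again equivalent to it. So we may assume that $(x_n)$ and $(Tx_n)$ are equivalent to the $\ell^p$-basis and that the closed span $Z$ of $(Tx_n)$ is complemented in $E$. Let $\alpha e_n=x_n$, and let $\beta$ be a projection onto $Z$ followed by the isomorphism $Tx_n\mapsto e_n$.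

Let $p<2$. Then $E^*$ is an $\mathfrak{L}^{p'}$-space with $p'>2$ for which (iii) fails, and $T^*$ is non-compact by Schauder's theorem. The previous case gives $\beta'T^*\alpha'=\operatorname{id}$ on $\ell^{p'}$. Taking adjoints and using $T^{**}=T$, we get $\alpha'^*T\beta'^*=\operatorname{id}$ on $\ell^p$.

\emph{(iii)$\Rightarrow$(iv).} A copy of $\ell^2$ in $\ell^p(\Gamma)$ is separable, so it is supported on a countable subset of $\Gamma$ and embeds in $\ell^p$. This is impossible for $p\neq2$.

\emph{(iv)$\Rightarrow$(iii).} Assume that (iii) fails. If $p>2$, Proposition~\ref{prop:nonsep} gives $E\simeq\ell^p(\Gamma)$. If $p<2$, the same argument applied to $E^*$ gives $E^*\simeq\ell^{p'}(\Gamma)$, and so $E\simeq E^{**}\simeq\ell^p(\Gamma)$. In both cases (iv) fails. \qed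

\begin{thebibliography}{9}

\bibitem{Am}
\emph{Amenability properties of certain Banach algebras of operators on Banach spaces},
\texttt{https://era.library.ualberta.ca/\allowbreak items/\allowbreak 65a539c1-2228-4cf2-\allowbreak a19b-a289eb0c4640/\allowbreak download/\allowbreak 22bc42d5-e69a-4de8-\allowbreak b7d6-65d3300942bd}

\bibitem{JO}
Johnson and Odell, Compositio Math. \textbf{28} (1974).

\bibitem{KP}
Kadec and Pe\l czy\'nski, Studia Math. \textbf{21} (1962).

\bibitem{LP}
Lindenstrauss and Pe\l czy\'nski, Studia Math. \textbf{29} (1968).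

\bibitem{LR}
Lindenstrauss and Rosenthal, Israel J. Math. \textbf{7} (1969).

\end{thebibliography}
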